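# Invariant functions on commuting schemes and their restriction to a Cartan subalgebra

## 1. Restriction to a Cartan subalgebra, and tests in rank one

Throughout, $k$ is an algebraically closed field of characteristic $0$, $G$ is a connected reductive group over $k$, $\mathfrak g=\operatorname{Lie}G$, $T\subset G$ is a maximal torus, $\mathfrak t=\operatorname{Lie}T$, and $W=N_G(T)/T$. "Conjugate" means conjugate under the adjoint action.

An invariant function of one element of $\mathfrak g$ is determined by its restriction to $\mathfrak t$, and the restrictions are exactly the $W$-invariant functions: this is the Chevalley restriction theorem, $\mathfrak g/\!/G\cong\mathfrak t/W$. What happens for $d$ commuting elements? Commuting semisimple elements can be moved into $\mathfrak t$ all at once, so one would first guess that the invariant functions of a commuting tuple are exactly the $W$-invariant functions of a tuple in $\mathfrak t$. To say this precisely we have to fix what a function of a commuting tuple is.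

**Definition 1.1.** Let $d\ge 2$. The commuting scheme $\mathfrak C^d_{\mathfrak g}$ is the scheme-theoretic fiber over $0$ of
$$\mathfrak g^d\to\prod_{1\le i<j\le d}\mathfrak g,\qquad (x_1,\dots,x_d)\mapsto([x_i,x_j])_{i<j}.$$
So $\mathcal O[\mathfrak C^d_{\mathfrak g}]$ is $\mathcal O[\mathfrak g^d]$ modulo the ideal generated by the coordinates of all brackets $[x_i,x_j]$. The ideal is taken as it is; nobody passes to its radical. The group $G$ acts diagonally. Put
$$A_{G,d}=\mathcal O[\mathfrak C^d_{\mathfrak g}]^G,\qquad \mathfrak C^d_{\mathfrak g}/\!/G=\operatorname{Spec}A_{G,d}.$$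

Since $[\mathfrak t,\mathfrak t]=0$ we have $\mathfrak t^d\to\mathfrak C^d_{\mathfrak g}$. Restricting an invariant function gives a function invariant under $N_G(T)$, so we get
$$c^*:A_{G,d}\to\mathcal O[\mathfrak t^d]^W,\qquad c=c_{G,d}:\mathfrak t^d/W\to\mathfrak C^d_{\mathfrak g}/\!/G .$$
As $G$ is connected, $A_{G,d}$ is the ring of $\mathfrak g$-invariants, so everything depends only on $\mathfrak g$; we also write $c_{\mathfrak g,d}$ and $A_{\mathfrak g,d}$.

The guess is that $c$ is an isomorphism for every $G$ and every $d\ge2$. It is stated as a conjecture in "Hitchin fibration and commuting schemes". It is known for $G=GL_n$ (for $d=2$ by Gan and Ginzburg, for arbitrary $d$ by Vaccarino), and for $G=Sp_{2n}$. We shall use these two known results and nothing else of this kind.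

**Test: a torus.** If $G=T$, all brackets vanish, $\mathfrak C^d_{\mathfrak g}=\mathfrak t^d$, $W=1$, and $c$ is the identity.

**Test: $\mathfrak{sl}_2$, all $d$.** Use $\mathfrak{sl}_2\cong\mathfrak{so}_3\cong k^3$ with the cross product as bracket and $SO_3$ acting in the standard way. The invariants of $SO_3$ on $(k^3)^d$ are generated by the scalar products $z_{ij}=x_i\cdot x_j$ and the determinants $(x_i\times x_j)\cdot x_l$. As $SO_3$ is reductive, these also generate $A_{\mathfrak{so}_3,d}$. There the determinants vanish, because $x_i\times x_j=0$, and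
$$z_{ij}z_{lm}-z_{im}z_{lj}=(x_i\times x_l)\cdot(x_j\times x_m)=0. \tag{1}$$
So $A_{\mathfrak{so}_3,d}$ is a quotient of $k[z_{ij}=z_{ji}]$ modulo the relations $z_{ij}z_{lm}=z_{im}z_{lj}$. These relations, with the symmetry $z_{ij}=z_{ji}$, let us permute the indices in a monomial $z_{i_1j_1}\cdots z_{i_mj_m}$ arbitrarily. So modulo them a monomial depends only on the multiset of its $2m$ indices. On $\mathfrak t^d$, where $x_i=t_ie$ with $e\cdot e=1$, it restricts to $t_{i_1}t_{j_1}\cdots t_{i_m}t_{j_m}$. Distinct multisets give distinct monomials, and every monomial of even degree occurs. As $W=\{\pm1\}$, $c^*$ is an isomorphism.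

**A test function in higher rank.** If $r=\dim\mathfrak t$ and $\kappa$ is an invariant form on $\mathfrak g$, the Gram determinant $\det(\kappa(x_i,x_j))_{1\le i,j\le r+1}$ vanishes on $\mathfrak t^{r+1}$. If the guess is right, it must vanish in $A_{G,r+1}$. For $r=1$ it does, by (1). For rank $2$ we have the types $A_2$ and $B_2=C_2$, where the guess is known, and $G_2$. We shall see that for $G_2$ the Gram determinant of three commuting elements is not zero. The guess is wrong.

**Theorem A.** *$c_{G,d}$ is an isomorphism iff $c_{\mathfrak g_i,d}$ is one for every simple ideal $\mathfrak g_i$ of $\mathfrak g$. For simple $\mathfrak g$:*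

1. *Types $A_r$, $C_r$: isomorphism for all $d$ (the known results quoted above).*
2. *$B_r$ $(r\ge3)$: isomorphism iff $d\le3$.*
3. *$D_r$ $(r\ge4)$: isomorphism iff $d\le3$, or $d=4$ and $r\le6$.*
4. *$G_2$: not an isomorphism for $d\ge3$. $F_4,E_8$: not for $d\ge4$. $E_6,E_7$: not for $d\ge5$.*

*Hence the conjecture holds for $G$ and all $d$ iff all simple factors of $\mathfrak g$ have type $A$ or $C$; for every other $G$ it fails for every $d\ge5$. In all these failing cases $c^*$ is not injective, i.e. $\mathfrak C^d_{\mathfrak g}/\!/G$ is not reduced.*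

*Explicit failures: (a) for $G_2$ and $d=3$, $\det(\kappa(x_i,x_j))_{i,j\le3}$ ($\kappa$ the Killing form) is nonzero and vanishes on $\mathfrak t^3$; (b) for $\mathfrak{so}_7$ and $d=4$, the same is true of the $\lambda^4$-coefficient of $\det(1+\lambda(x_1^2+x_2^2+x_3^2+x_4^2))^{1/2}$.*

**Theorem B.** *$c_{\mathfrak{so}_{2r+1},d}$ is an isomorphism iff $d\le3$ or $r\le2$. $c_{\mathfrak{so}_{2r},d}$ is an isomorphism iff $d\le3$, or $r\le3$, or ($d=4$ and $r\le6$).*

The proof does not decide $G_2$ for $d=2$; $F_4,E_8$ for $d=2,3$; $E_6,E_7$ for $d=2,3,4$.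

## 2. Values at points detect nothing

The first thing to try, in order to disprove the guess, is to find an invariant that vanishes on $\mathfrak t^d$ and a commuting tuple where it is not zero. This cannot succeed.

**Lemma 2.1.** *$\ker c^*$ is the nilradical of $A_{G,d}$.*

*Proof.* The ring $\mathcal O[\mathfrak t^d]$ is reduced, so nilpotent elements lie in $\ker c^*$. Conversely let $\varphi\in\ker c^*$ and let $x=(x_1,\dots,x_d)$ be a $k$-point, with Jordan decompositions $x_i=s_i+n_i$. An element that commutes with $x_i$ commutes with $s_i$ and $n_i$. Apply this to the $x_j$, then to the $s_j$ and $n_j$: all $s_i,n_j$ commute with each other.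

The $n_i$ lie in $\mathfrak z=\mathfrak z_{\mathfrak g}(s_1,\dots,s_d)$, which is reductive, and they span an abelian subalgebra consisting of nilpotent elements. It is solvable, so it lies in a Borel subalgebra of $\mathfrak z$, and nilpotent elements of a Borel subalgebra lie in its nilradical. Take a maximal torus in the corresponding Borel subgroup of $Z_G(s_1,\dots,s_d)^\circ$ and a regular dominant cocharacter $\gamma$ of it. Then $\operatorname{Ad}\gamma(a)n_i\to0$ as $a\to0$, and $\operatorname{Ad}\gamma(a)s_i=s_i$. The function $a\mapsto\varphi(\operatorname{Ad}\gamma(a)x)$ is constant for $a\ne0$ and extends to $a=0$, so $\varphi(x)=\varphi(s)$. The $s_i$ are commuting semisimple elements; they lie in a common Cartan subalgebra, so $s$ is conjugate to a point of $\mathfrak t^d$ and $\varphi(s)=0$. Thus $\varphi$ vanishes at all $k$-points of a scheme of finite type, and is nilpotent. $\square$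

So a failure of injectivity is a nonzero nilpotent invariant. To show that an invariant is nonzero we need linear functionals on $\mathcal O[\mathfrak C^d_{\mathfrak g}]$, or control over all relations, and not points. Sections 4 and 5–9 do this in two different ways. First, three reductions.

**Lemma 2.2.** *Let $\mathfrak g=\mathfrak z\oplus\bigoplus_i\mathfrak g_i$, $\mathfrak z$ the center, $\mathfrak g_i$ simple. Then $c_{G,d}$ is an isomorphism iff all $c_{\mathfrak g_i,d}$ are. If some $A_{\mathfrak g_i,d}$ is not reduced, neither is $A_{G,d}$.*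

*Proof.* The bracket equations separate, so $\mathfrak C^d_{\mathfrak g}=\mathfrak z^d\times\prod\mathfrak C^d_{\mathfrak g_i}$. Taking $\mathfrak g$-invariants, $A_{G,d}=\mathcal O[\mathfrak z^d]\otimes\bigotimes_iA_{\mathfrak g_i,d}$. Likewise $\mathcal O[\mathfrak t^d]^W$ is the tensor product of $\mathcal O[\mathfrak z^d]$ and the rings $\mathcal O[\mathfrak t_i^d]^{W_i}$, and $c^*=\mathrm{id}\otimes\bigotimes c_i^*$. If all $c_i^*$ are bijective, so is $c^*$. All rings are graded with degree-$0$ part $k$, and all maps respect the grading by each factor. So if $c^*$ is bijective, it is bijective on the part of degree $0$ in all factors but the $i$-th, and this is $c_i^*$. The last claim holds because $A_{\mathfrak g_i,d}\subset A_{G,d}$. $\square$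

With $\mathfrak{gl}_n=k\oplus\mathfrak{sl}_n$ the known result for $GL_n$ gives the one for $\mathfrak{sl}_n$, and together with the one for $Sp_{2n}$ this is Theorem A(1).

**Lemma 2.3.** *If $A_{G,d'}$ is not reduced and $d\ge d'$, then $A_{G,d}$ is not reduced.*

*Proof.* The map $\mathfrak C^d_{\mathfrak g}\to\mathfrak C^{d'}_{\mathfrak g}$ that forgets $x_{d'+1},\dots,x_d$ has the equivariant section $x\mapsto(x,0)$. Hence $A_{G,d'}\to A_{G,d}$ is injective. $\square$

## 3. Nilpotent invariants pass from Levi subalgebras to the whole algebra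

**Proposition 3.1.** *Let $s\in\mathfrak t$, $L=Z_G(s)$, $\mathfrak l=\operatorname{Lie}L$, $\mathfrak l'=[\mathfrak l,\mathfrak l]$. If $A_{\mathfrak l',d}$ is not reduced, then $A_{G,d}$ is not reduced.*

Recall the facts on étale maps that we use. A morphism between two schemes that are étale over a base is étale. Between schemes of finite type over $k$, a morphism that induces an isomorphism of completed local rings at a $k$-point is étale there. The diagonal of an étale morphism is an open immersion, and an étale monomorphism is an open immersion. A scheme étale over a reduced one is reduced. For an $L$-scheme $Y$, $G\times^LY$ is the quotient of $G\times Y$ by $l\cdot(g,y)=(gl^{-1},ly)$; for $Y$ affine, $\mathcal O[G\times^LY]^G=\mathcal O[Y]^L$. Centralizers in $G$ of semisimple elements of $\mathfrak g$ are centralizers of tori, hence connected.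

*Set-up.* Let $\Phi_L,W_L$ be the roots and the Weyl group of $L$ and $\mathfrak m=\bigoplus_{\alpha\notin\Phi_L}\mathfrak g_\alpha$, so that $\mathfrak g=\mathfrak l\oplus\mathfrak m$ as $L$-modules. Let $f(y)=\det(\operatorname{ad}y|_{\mathfrak m})\in\mathcal O[\mathfrak l]^L=\mathcal O[\mathfrak t]^{W_L}$; on $\mathfrak t$ it is $\prod_{\alpha\notin\Phi_L}\alpha$. A subscript $f$ denotes the locus $f\ne0$, or localization at $f$. Let $\pi_L:\mathfrak l\to\mathfrak t/W_L$ be the quotient map.

**Step 1: compare $\mathfrak l$ with $\mathfrak g$ over the locus $f\ne0$.** We claim that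
$$\Psi:G\times^L\mathfrak l_f\to\mathfrak g\times_{\mathfrak t/W}(\mathfrak t/W_L)_f,\qquad[g,y]\mapsto(\operatorname{Ad}(g)y,\pi_L(y)),$$
is an isomorphism. For example, if $G=GL_2$ and $L=T$, this says that a matrix with two distinct eigenvalues, taken in a chosen order, is the same as a conjugate of a diagonal matrix with distinct entries, modulo $T$.

*$\Psi$ is étale.* The left side is smooth of dimension $\dim\mathfrak g$. At $[1,y]$ the map to $\mathfrak g$ has differential $\mathfrak g/\mathfrak l\oplus\mathfrak l\to\mathfrak g$, $(\xi,v)\mapsto[\xi,y]+v$ with $\xi\in\mathfrak m$. It is invertible because $\operatorname{ad}y|_{\mathfrak m}$ is. By equivariance the left side is étale over $\mathfrak g$. For the right side, let $t\in\mathfrak t$ with $f(t)\ne0$. The stabilizer $W_t$ is generated by the reflections $s_\alpha$ with $\alpha(t)=0$, and such $\alpha$ lie in $\Phi_L$; so $W_t\subset W_L$. The completed local rings of $\mathfrak t/W_L$ and of $\mathfrak t/W$ at the images of $t$ are therefore both equal to the $W_t$-invariants in $\hat{\mathcal O}_{\mathfrak t,t}$.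 Hence $(\mathfrak t/W_L)_f\to\mathfrak t/W$ is étale, the right side is étale over $\mathfrak g$, and $\Psi$ is étale.

*$\Psi$ is surjective on $k$-points.* Let $(x,[t])$ be a point of the right side. The semisimple part $x_s$ has the same invariants as $t$, so it is conjugate to $t$, and we may assume $x_s=t$. Then $x_n\in\mathfrak z_{\mathfrak g}(t)\subset\mathfrak l$, because all roots vanishing at $t$ lie in $\Phi_L$. So $x\in\mathfrak l$, $\pi_L(x)=\pi_L(x_s)=[t]$, $f(x)=f(t)\ne0$, and $(x,[t])=\Psi([1,x])$.

*$\Psi$ is injective on $k$-points.* By equivariance it is enough to compare $[g,y]$ and $[1,y']$ with $y'=\operatorname{Ad}(g)y$ and $\pi_L(y)=\pi_L(y')$. Then $y_s,y_s'$ are $L$-conjugate to the same element of $\mathfrak t$. Replacing $y,y'$ by $L$-conjugates, and $g$ accordingly, we may assume $y_s=y_s'=t\in\mathfrak t$. Then $g\in Z_G(t)$, which is connected with Lie algebra contained in $\mathfrak l$; so $g\in L$ and $[g,y]=[1,\operatorname{Ad}(g)y]=[1,y']$.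

*Conclusion.* The diagonal of $\Psi$ is an open immersion. It is surjective on $k$-points, since $\Psi$ is injective on them, hence an isomorphism. So $\Psi$ is an étale monomorphism, i.e. an open immersion, and it is surjective. This proves the claim.

**Step 2: pull the comparison back to commuting schemes.** Base change along $x_1:\mathfrak C^d_{\mathfrak g}\to\mathfrak g$. Let $R$ be a $k$-algebra and $x_1\in\mathfrak l_f(R)$. Then $[x_1,x_j]=0$ forces the $\mathfrak m$-component of $x_j$ to vanish, since $\operatorname{ad}x_1$ preserves $\mathfrak l_R$ and $\mathfrak m_R$ and is invertible on $\mathfrak m_R$. So $\mathfrak C^d_{\mathfrak g}\times_{\mathfrak g}\mathfrak l_f=(\mathfrak C^d_{\mathfrak l})_f$, with $f=f(x_1)$. By equivariance $(G\times^L\mathfrak l_f)\times_{\mathfrak g}\mathfrak C^d_{\mathfrak g}\cong G\times^L(\mathfrak l_f\times_{\mathfrak g}\mathfrak C^d_{\mathfrak g})$, so Step 1 gives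
$$G\times^L(\mathfrak C^d_{\mathfrak l})_f\cong\mathfrak C^d_{\mathfrak g}\times_{\mathfrak t/W}(\mathfrak t/W_L)_f. \tag{2}$$
Take $G$-invariant functions. On the right $G$ acts trivially on the second factor, and the Reynolds operator shows that invariants commute with this base change. Hence
$$(A_{L,d})_f\cong A_{G,d}\otimes_{\mathcal O[\mathfrak t]^W}(\mathcal O[\mathfrak t]^{W_L})_f,$$
which is étale over $A_{G,d}$. So if $A_{G,d}$ is reduced, $(A_{L,d})_f$ is reduced.

**Step 3: localization at $f$ does not lose nilpotents of $A_{\mathfrak l',d}$.** Let $\mathfrak z\ni s$ be the center of $\mathfrak l$, so $A_{L,d}=\mathcal O[\mathfrak z^d]\otimes A_{\mathfrak l',d}$. Let $0\ne\varphi\in A_{\mathfrak l',d}$ be nilpotent and suppose that $(A_{L,d})_f$ is reduced. Then $f(x_1)^m\varphi=0$ in $A_{L,d}$ for some $m$. Write $x_1=z_1+y_1$ with $z_1\in\mathfrak z$, $y_1\in\mathfrak l'$. As $f$ is homogeneous, $f(z_1+y_1)=f(z_1)+(\text{terms of lower degree in }z_1)$. So the component of $f(x_1)^m\varphi$ of top degree in $z_1$ is $f(z_1)^m\otimes\varphi$.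 It is nonzero because $f(s)\ne0$. This is a contradiction, so $(A_{L,d})_f$ is not reduced, and neither is $A_{G,d}$. $\square$

## 4. $G_2$: the Gram determinant of three commuting elements

Let $\mathfrak g$ be of type $G_2$, $\kappa$ its Killing form (also extended factor by factor to tensor powers), $(e_a),(e^a)$ dual bases of $\mathfrak g$, and
$$D=\det(\kappa(x_i,x_j))_{1\le i,j\le3}.$$
As $\dim\mathfrak t=2$, $D$ vanishes on $\mathfrak t^3$.

**Proposition 4.1.** *$D\ne0$ in $A_{\mathfrak g,3}$. Hence $c^*$ is not injective for $G_2$ and $d\ge3$.*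

The second claim follows from the first by Lemmas 2.1 and 2.3. By Lemma 2.1, $D$ is zero at every commuting triple, so we look for a linear functional that kills the ideal of $\mathfrak C^3_{\mathfrak g}$ but not $D$. We view $\Lambda^k\mathfrak g$ as the antisymmetric tensors in $\mathfrak g^{\otimes k}$, and $\mathrm{Alt}:\mathfrak g^{\otimes k}\to\Lambda^k\mathfrak g$ is the projection.

**Step 1: reduce to a tensor killed by all brackets.** Let $u\in\Lambda^3\mathfrak g\otimes\Lambda^3\mathfrak g\subset\mathfrak g^{\otimes6}$. It defines a functional $\ell_u$ on functions multilinear in $(x_1,x_2,x_3;y_1,y_2,y_3)$. Put $u_0=\ell_u(\prod_i\kappa(x_i,y_i))$. We claim: *if applying the bracket to any two of the six slots of $u$ gives $0$, and $u_0\ne0$, then $D\ne0$ in $\mathcal O[\mathfrak C^3_{\mathfrak g}]$.*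

Suppose $D=\sum_{i<j}\sum_c\kappa(e_c,[x_i,x_j])P_{ijc}$. Substitute $x_i\to s_ix_i+t_iy_i$ and take the coefficient of $s_1t_1s_2t_2s_3t_3$. On the left we get a multilinear function $\tilde D$. On the right we get a sum of functions $\kappa(e_c,[z,z'])\,g$ with $z\in\{x_i,y_i\}$, $z'\in\{x_j,y_j\}$ and $g$ multilinear in the remaining four variables. Each of these is killed by $\ell_u$, so $\ell_u(\tilde D)=0$.

Now compute $\ell_u(\tilde D)$ from $D=\sum_\sigma\operatorname{sgn}(\sigma)\prod_i\kappa(x_i,x_{\sigma(i)})$. Each index $i$ occurs twice, once as a left and once as a right entry; $\tilde D$ is the sum over all ways to label one of the two occurrences by $x$ and the other by $y$. A product with a factor $\kappa(x_i,x_j)$ or $\kappa(y_i,y_j)$, $i\ne j$, is symmetric in two slots in which $u$ is antisymmetric, so $\ell_u$ kills it. In the remaining labelings every factor pairs an $x$ with a $y$. If the left entry $i$ is labeled $x$, the right entry $\sigma(i)$ is labeled $y$, so the left entry $\sigma(i)$ is labeled $x$. Hence on each cycle of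 $\sigma$ either all left entries are $x$ or all are $y$: two labelings per cycle. The resulting term is $\operatorname{sgn}(\sigma)\prod_i\kappa(x_i,y_{\pi(i)})$, where on each cycle $\pi$ is $\sigma$ or $\sigma^{-1}$; so $\operatorname{sgn}\pi=\operatorname{sgn}\sigma$. By antisymmetry in the $y$-slots $\ell_u(\prod\kappa(x_i,y_{\pi(i)}))=\operatorname{sgn}(\pi)u_0$. Therefore
$$\ell_u(\tilde D)=\sum_{\sigma\in S_3}2^{\mathrm{cyc}(\sigma)}u_0=2\cdot3\cdot4\,u_0=24\,u_0\neq0,$$
using $\sum_{\sigma\in S_3}t^{\mathrm{cyc}(\sigma)}=t(t+1)(t+2)$. This contradicts $\ell_u(\tilde D)=0$.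

**Step 2: study antisymmetric tensors killed by brackets.** Let $A_k\subset\Lambda^k\mathfrak g$ be the antisymmetric tensors killed by the bracket of any two slots. (For $\mathfrak{sl}_2$, the bracket $\Lambda^2\to\mathfrak{sl}_2$ is an isomorphism, and the analogous space $A_2$ is $0$.) Let $\Omega=\sum_a\operatorname{ad}e_a\otimes\operatorname{ad}e^a$, and let $\Omega_{ij}$ be its action on the slots $i,j$. We have
$$\kappa(\Omega(x\otimes y),z\otimes w)=\kappa([x,z],[y,w]),\qquad\kappa([x,y],[z,w])=\kappa([x,z],[y,w])-\kappa([x,w],[y,z]). \tag{3}$$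
The first follows from $\kappa([e_a,x],z)=\kappa(e_a,[x,z])$ and $\kappa([e^a,y],w)=\kappa(e^a,[y,w])$. In the second, move $x$ out of the brackets by invariance; it becomes $[y,[z,w]]=[z,[y,w]]-[w,[y,z]]$, the Jacobi identity. Let $b:\Lambda^2\mathfrak g\to\mathfrak g$ be the bracket and let $v=\frac12\sum(x\otimes y-y\otimes x)$. By (3),
$$\kappa(\Omega v,z\otimes w)=\tfrac12\sum\big(\kappa([x,z],[y,w])-\kappa([y,z],[x,w])\big)=\tfrac12\kappa(b(v),[z,w]),$$
since $b(v)=\sum[x,y]$. Apply this in the slots $i,j$:
$$\Omega_{ij}v=0\qquad(v\in A_k,\ i\ne j). \tag{4}$$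
The Casimir element $\mathrm{Cas}=\sum_ae_ae^a$ acts on $\mathfrak g$ by a scalar with trace $\sum_a\kappa(e_a,e^a)=\dim\mathfrak g$, that is, by $1$. On $\mathfrak g^{\otimes k}$ it is $k+2\sum_{i<j}\Omega_{ij}$. So by (4) $\mathrm{Cas}=k$ on $A_k$.

**Step 3: find $A_2$ and a submodule $M$ of $A_3$.** Let $\alpha$ (short) and $\beta$ (long) be the simple roots. The positive roots are $\alpha,\beta,\alpha+\beta,2\alpha+\beta,3\alpha+\beta,3\alpha+2\beta$. Let $E_\gamma$ be root vectors, and $\omega_1=2\alpha+\beta$, the fundamental weight belonging to $\alpha$.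

The map $b$ is onto, so $A_2=\ker b$ has dimension $91-14=77$. It contains $E_{3\alpha+2\beta}\wedge E_{3\alpha+\beta}$, of weight $6\alpha+3\beta=3\omega_1$, because $6\alpha+3\beta$ is not a root. This vector is killed by $E_\alpha$, and also by $E_\beta$, which maps $E_{3\alpha+\beta}$ to a multiple of $E_{3\alpha+2\beta}$. So it is a highest weight vector. The positive coroots are $\alpha^\vee$, $\beta^\vee$, $\alpha^\vee+3\beta^\vee$, $2\alpha^\vee+3\beta^\vee$, $\alpha^\vee+\beta^\vee$, $\alpha^\vee+2\beta^\vee$, and Weyl's formula gives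
$$\dim V(3\omega_1)=\frac{4\cdot1\cdot7\cdot11\cdot5\cdot6}{1\cdot1\cdot4\cdot5\cdot2\cdot3}=77 .$$
So $A_2\cong V(3\omega_1)$ is irreducible. The form $\kappa$ is nondegenerate on $\Lambda^2\mathfrak g\cong\mathfrak g\oplus A_2$, and an invariant pairing between the nonisomorphic irreducible modules $\mathfrak g\cong\mathfrak g^*$ and $A_2$ is $0$. Hence $\kappa$ is nondegenerate on $A_2$.

Although the rank is $2$, there is an abelian subalgebra of dimension $3$, spanned by $E_{3\alpha+2\beta},E_{3\alpha+\beta},E_{2\alpha+\beta}$: the sums $6\alpha+3\beta$, $5\alpha+3\beta$, $5\alpha+2\beta$ are not roots. So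
$$v_0=E_{3\alpha+2\beta}\wedge E_{3\alpha+\beta}\wedge E_{2\alpha+\beta}\in A_3 .$$
It is killed by $E_\alpha$, which maps $E_{2\alpha+\beta}$ to a multiple of $E_{3\alpha+\beta}$ and kills the other two, and by $E_\beta$, which maps $E_{3\alpha+\beta}$ to a multiple of $E_{3\alpha+2\beta}$ and kills the other two. So $v_0$ is a highest weight vector. Let $M\subset A_3$ be the irreducible module that it generates. Since $-1\in W$, $M$ contains $E_{-3\alpha-2\beta}\wedge E_{-3\alpha-\beta}\wedge E_{-2\alpha-\beta}$, and $\kappa$ pairs it nontrivially with $v_0$. The radical of $\kappa|_M$ is a submodule different from $M$, hence $0$: $\kappa|_M$ is nondegenerate.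

**Step 4: count equivariant maps $\mathfrak g\otimes A_2\to A_2$.** This will turn an unknown operator into an unknown number. We claim that $\dim\operatorname{Hom}_{\mathfrak g}(\mathfrak g\otimes A_2,A_2)=1$.

Let $V=V(\lambda)$ with highest weight vector $v_\lambda$, and $\xi_0\in V^*$ the lowest weight vector, of weight $-\lambda$. As $\mathfrak n^+v_\lambda=0$, $U(\mathfrak n^+)(\xi_0\otimes v_\lambda)=(U(\mathfrak n^+)\xi_0)\otimes v_\lambda=V^*\otimes v_\lambda$. Applying lowering operators, and using $f(\xi\otimes v)=f\xi\otimes v+\xi\otimes fv$, we see that $V^*\otimes v_\lambda$ generates $V^*\otimes V$. So an invariant trilinear form $B$ on $V^*\times\mathfrak g\times V$ is determined by the functional $\beta_B:x\mapsto B(\xi_0,x,v_\lambda)$ on $\mathfrak g$. For $h\in\mathfrak t$ invariance gives $-\lambda(h)\beta_B(x)+\beta_B([h,x])+\lambda(h)\beta_B(x)=0$, so $\beta_B$ vanishes on all root spaces and is a functional on $\mathfrak t$. Let $e_i,f_i$ be simple root vectors. If $\langle\lambda,\alpha_i^\vee\rangle=0$, then $e_i\xi_0=0$ and $e_iv_\lambda=0$,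 so
$$\beta_B([e_i,f_i])=-B(e_i\xi_0,f_i,v_\lambda)-B(\xi_0,f_i,e_iv_\lambda)=0 .$$
So the space of forms $B$ has dimension at most $\#\{i:\langle\lambda,\alpha_i^\vee\rangle\ne0\}$, which is $1$ for $\lambda=3\omega_1$. The action $\Theta$ of $\mathfrak g$ on $A_2$ is a nonzero element, so the dimension is $1$.

**Step 5: write down $u$, and reduce the bracket condition to an operator $T_c$.** Let $U:\Lambda^3\mathfrak g\to M$ be the $\kappa$-orthogonal projection, $(v_s),(v^s)$ dual bases of $M$, and $u=\sum_sv_s\otimes v^s$. Then $u_0=\sum_s\kappa(v_s,v^s)=\dim M\ne0$. Brackets of two $x$-slots or of two $y$-slots of $u$ vanish, since $M\subset A_3$. By antisymmetry it remains to treat the bracket of the slots $x_1$ and $y_1$.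

Let $\iota_x:\Lambda^3\mathfrak g\to\Lambda^2\mathfrak g$ be contraction of the first slot with $\kappa(x,\cdot)$, and $\varepsilon_x(w)=\mathrm{Alt}(x\otimes w)$. For $v\in\Lambda^3\mathfrak g$ we have $\kappa(\iota_xv,w)=\kappa(v,x\otimes w)=\kappa(v,\varepsilon_xw)$, so $\varepsilon_x$ is the $\kappa$-transpose of $\iota_x$. Now $\sum_a\kappa(x,[c,e^a])\kappa(e_a,y)=\kappa(x,[c,y])=-\kappa(c,[x,y])$. So contracting $u$ with $\kappa(c,[x_1,y_1])$ gives
$$-\sum_{s,a}\iota_{[c,e^a]}v_s\otimes\iota_{e_a}v^s\in\Lambda^2\mathfrak g\otimes\Lambda^2\mathfrak g .$$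
Let $p\otimes q$ act on $\Lambda^2\mathfrak g$ by $w\mapsto p\,\kappa(q,w)$. As $\kappa(\iota_{e_a}v^s,w)=\kappa(v^s,\varepsilon_{e_a}w)$ and $\sum_sv_s\kappa(v^s,\cdot)=U$, the contracted tensor corresponds to
$$T_c=-\sum_a\iota_{[c,e^a]}U\varepsilon_{e_a}=\sum_a\iota_{e^a}U\varepsilon_{[c,e_a]}, \tag{5}$$
where the second equality is the invariance of $\sum_ae^a\otimes e_a$. We must show $T_c=0$ for all $c$.

**Step 6: $T_c$ is a multiple of the action.** Contracting a slot of an element of $A_3$ gives an element of $A_2$. So the contracted tensor lies in $A_2\otimes A_2$: $T_c$ has image in $A_2$ and kills $A_2^\perp$. As $c\mapsto T_c$ is equivariant, Step 4 gives $\tau\in k$ with $T_c=\tau\Theta_c$ on $A_2$ for all $c$.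

**Step 7: a trace shows $\tau=0$.** Let $\Theta$ also denote the action on $\Lambda^2\mathfrak g=A_2\oplus A_2^\perp$; it preserves both summands. Since $T_c$ kills $A_2^\perp$,
$$\sum_c\operatorname{tr}_{\Lambda^2}(T_{e_c}\Theta_{e^c})=\tau\operatorname{tr}_{A_2}(\mathrm{Cas})=2\cdot77\,\tau .$$
On the other hand, by (5) and cyclicity of the trace, this sum equals
$$\operatorname{tr}_{\Lambda^3}(UX),\qquad X=\sum_{a,c}\varepsilon_{[e_c,e_a]}\Theta_{e^c}\iota_{e^a}.$$
For $v\in\Lambda^3\mathfrak g$ we have $v=\sum_ae_a\otimes\iota_{e^a}v$. So $X(v)$ is $\mathrm{Alt}$ of the tensor obtained from $v$ by letting $e_c$ act on slot $1$ and $e^c$ on slots $2$ and $3$, summed over $c$: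
$$X(v)=\mathrm{Alt}\big((\Omega_{12}+\Omega_{13})v\big).$$
By (4), $X$ vanishes on $M\subset A_3$, so $XU=0$ and $\operatorname{tr}(UX)=\operatorname{tr}(XU)=0$. Hence $\tau=0$ and $T=0$. The tensor $u$ satisfies the hypotheses of Step 1. $\square$

## 5. Traces of commuting skew matrices

We turn to $\mathfrak{so}_n$, $n\ge2$, realized as the skew $n\times n$ matrices; $r=\lfloor n/2\rfloor$. Let $\mathcal A=\mathcal A_n=\mathcal O[\mathfrak C^d_{\mathfrak{so}_n}]$, with universal commuting skew matrices $x_1,\dots,x_d$ over it. Let $V=\bigoplus_{i\le d}kX_i$ and $P=k[X_1,\dots,X_d]=P_0\oplus P_1$ (even and odd degree); $P^+$ and $P_0^+$ are the parts without constant term; $\tau:X_i\mapsto-X_i$. As the $x_i$ commute, there is a ring homomorphism $\rho:P\to M_n(\mathcal A)$, $X_i\mapsto x_i$. As they are skew, $\rho(p)^T=\rho(p^\tau)$: $\rho(p)$ is skew for $p\in P_1$ and symmetric for $p\in P_0$. $\Lambda$ always denotes a commutative $k$-algebra that serves for generic coefficients.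

The plan is to compare $\mathcal A_n^{O_n}$ with a polynomial ring $\mathcal Q$ that does not depend on $n$, and to find the kernel.

**Definition 5.1.** Let $\mathcal Q=\operatorname{Sym}(P_0^+)$, with generators written $h(p)$, linear in $p\in P_0^+$. Let $\pi_n:\mathcal Q\to\mathcal A_n^{O_n}$, $h(p)\mapsto\frac12\operatorname{tr}\rho(p)$. For $c\in\lambda(P_0^+\otimes\Lambda)[[\lambda]]$ put $H(1+c)=\exp h(\log(1+c))$, and similarly with several formal variables.

So $h$ is a formal half trace and $H$ a formal square root of the determinant: $\pi_n(H(1+c))=\det(\rho(1+c))^{1/2}$, the root with constant term $1$. Clearly $H(DD')=H(D)H(D')$. Write $H(1+\lambda p)=\sum_j\lambda^jH_j(p)$. For example $H_1(p)=h(p)$ and $H_2(p)=\frac12(h(p)^2-h(p^2))$. Polarize $H_j$ to a symmetric multilinear $H_j(p_1,\dots,p_j)$ with $H_j(p,\dots,p)=H_j(p)$; then $H(1+c)=\sum_jH_j(c,\dots,c)$. Let $\mathcal H_j\subset\mathcal Q$ be the span of all $H_j(p_1,\dots,p_j)$. As $H_j(p_1,\dots,p_j)=\frac1{j!}h(p_1)\cdots h(p_j)+(\text{fewer factors})$, a triangularity argument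 gives
$$\mathcal Q=\bigoplus_j\mathcal H_j,\qquad S^j(P_0^+)\xrightarrow{\ \sim\ }\mathcal H_j,\quad p_1\cdots p_j\mapsto H_j(p_1,\dots,p_j). \tag{6}$$

To relate different $j$, let $\varepsilon^2=0$ and compare $\varepsilon$-terms in $H((1+\varepsilon p)(1+c))=(1+\varepsilon h(p))H(1+c)$. On the left $(1+\varepsilon p)(1+c)-1=c+\varepsilon(p+pc)$, and the $\varepsilon$-term is $\sum_jjH_j(p+pc,c,\dots,c)$. Comparing terms of degree $j$ in $c$,
$$h(p)H_j(c,\dots,c)=(j+1)H_{j+1}(p,c,\dots,c)+jH_j(pc,c,\dots,c). \tag{7}$$

**Restriction to $\mathfrak t$.** Take for $\mathfrak t$ the block diagonal matrices with blocks $t_a\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$, $a\le r$ (and a zero on the extra line if $n$ is odd), and use coordinates $\tau_a=\sqrt{-1}\,t_a$. So a point of $\mathfrak t^d$ is given by $r$ points $\tau_a\in k^d$, and $\mathcal O[\mathfrak t^d]=P^{\otimes r}$. The square of $\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$ is $-1$. Hence for $p\in P_0^+$ the blocks of $\rho(p)$ restrict to $p(\tau_a)\cdot1$ (and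 $0$ on the extra line), and for $p\in P_1$ to $(\sqrt{-1})^{-1}p(\tau_a)\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$. So, through $\pi_n$, $h(p)$ restricts to $\sum_{a\le r}p(\tau_a)$ and $H(1+\lambda p)$ to $\prod_{a\le r}(1+\lambda p(\tau_a))$: $H_j(p)$ becomes the $j$-th elementary symmetric function of the $p(\tau_a)$. With $W_B=S_r\ltimes\{\pm1\}^r$, we get
$$H_j|_{\mathfrak t^d}=0\ (j>r),\qquad\bigoplus_{j\le r}\mathcal H_j\xrightarrow{\ \sim\ }(P_0^{\otimes r})^{S_r}=\mathcal O[\mathfrak t^d]^{W_B}. \tag{8}$$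
The map is an isomorphism because $(P_0^{\otimes r})^{S_r}=S^r(k\oplus P_0^+)=\bigoplus_{j\le r}S^j(P_0^+)$, where $p^j$ in the $j$-th summand corresponds to the sum over all $j$-element subsets of the $r$ places of the tensor with $p$ in these places and $1$ elsewhere. In particular, an element of $\mathcal Q$ lies in $\bigoplus_{j\le r}\mathcal H_j$ for some $r$ and is then not killed by $\pi_{2r}$ unless it is $0$: $\bigcap_N\ker\pi_N=0$.

**Matchings.** We need a diagrammatic description of invariants, first to see that $\pi_n$ is onto, later to find its kernel. Let $d=m$ and $B=\{1^\pm,\dots,m^\pm\}$. A perfect matching $\mu$ of $B$ defines a functional $\varphi_\mu$ on $(k^n)^{\otimes B}$ by contraction with the standard form along its edges. It also defines a function $f_\mu(x_1,\dots,x_m)=\varphi_\mu(x_1\otimes\cdots\otimes x_m)$ on $\mathfrak{so}_n^m$, with the row index of $x_i$ at $i^+$ and the column index at $i^-$. The edges of $\mu$ together with the edges $\{i^+,i^-\}$ form cycles $C$. Traverse $C$ in some direction, meeting the letters $i_1,\dots,i_l$,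 and put $\epsilon_C=(-1)^{\#\{i\text{ traversed from }i^-\text{ to }i^+\}}$. A letter traversed from $i^-$ to $i^+$ contributes $x_i^T=-x_i$, so
$$f_\mu=\prod_C\epsilon_C\operatorname{tr}(x_{i_1}\cdots x_{i_l}).$$
Put $\theta(\mu)=\prod_C\epsilon_C\,2h(X_{i_1}\cdots X_{i_l})\in\mathcal Q$, and $\theta(\mu)=0$ if some $l$ is odd. Reversing the direction changes $\epsilon_C$ by $(-1)^l$, so $\theta$ is well defined. As $\operatorname{tr}\rho(p)=0$ for odd $p$, the class of $f_\mu$ in $\mathcal A_n$ is $\pi_n(\theta(\mu))$.

For $m=2$ there are three matchings. For $\{1^-2^+\},\{2^-1^+\}$, $f_\mu=\operatorname{tr}(x_1x_2)$ and $\theta=2h(X_1X_2)$. For $\{1^+2^+\},\{1^-2^-\}$, $f_\mu=\sum(x_1)_{ab}(x_2)_{ab}=-\operatorname{tr}(x_1x_2)$; the traversal $1^+1^-2^-2^+$ has $\epsilon_C=-1$ and $\theta=-2h(X_1X_2)$. For $\{1^+1^-\},\{2^+2^-\}$, $f_\mu=\operatorname{tr}x_1\operatorname{tr}x_2=0$ and $\theta=0$.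

**Lemma 5.2.** *The $f_\mu$ span the multilinear $O_n$-invariants on $\mathfrak{so}_n^m$, and $\pi_n:\mathcal Q\to\mathcal A_n^{O_n}$ is surjective.*

*Proof.* By the first fundamental theorem (FFT) for $O_n$ (Weyl), the $\varphi_\mu$ span the invariant functionals on $(k^n)^{\otimes B}$; as $\mathfrak{so}_n$ is a direct summand of $k^n\otimes k^n$, the first claim follows. By polarization, every invariant in $\mathcal O[\mathfrak{so}_n^d]^{O_n}$ comes from multilinear ones by identifying variables, so its class in $\mathcal A_n$ lies in the image of $\pi_n$. Finally $\mathcal O[\mathfrak{so}_n^d]^{O_n}\to\mathcal A_n^{O_n}$ is onto, as $O_n$ is reductive. $\square$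

## 6. A Pfaffian of bounded degree

On $\mathfrak t^d$ the elements $H_j$ with $j>r$ vanish. Which of them can be shown to vanish in $\mathcal A_n$ itself? Here is the source of such relations. Recall that for a skew matrix $\mathsf N$ of size $2n$, with an ordered basis and $\omega=\sum_{x<y}\mathsf N_{xy}\,x\wedge y$, $\operatorname{Pf}\mathsf N$ is the coefficient of the ordered top element in $\exp\omega$, and $\operatorname{Pf}(\mathsf N)^2=\det\mathsf N$.

Let $M\in P^+\otimes\Lambda$, $Y,Z\in P_1\otimes\Lambda$, and
$$D=(1+\lambda M)(1+\lambda M^\tau)+\lambda^2YZ. \tag{9}$$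
Since $M+M^\tau$, $MM^\tau$ and $YZ$ are even without constant term, $D-1\in\lambda(P_0^+\otimes\Lambda)[\lambda]$. (In this and the following sections $D$ always has this meaning.)

**Proposition 6.1.** $\pi_n\big([\lambda^m]H(D)\big)=0$ for $m>n$.

*Proof.* Write $Y,M,Z$ also for the matrices $\rho(Y),\rho(M),\rho(Z)$. The $2n\times2n$ matrices
$$\mathsf N=\begin{pmatrix}Y&M\\-M^T&Z\end{pmatrix},\qquad J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$$
are skew in the basis $(e_1,\dots,e_n,f_1,\dots,f_n)$. Compute Pfaffians in the order $e_1,f_1,e_2,f_2,\dots$, so $\operatorname{Pf}J=1$. For $S\subset\{1,\dots,n\}$ let $\mathsf N_S$ be the submatrix on $\{e_a,f_a\}_{a\in S}$.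

**Step 1: $\operatorname{Pf}(J+\lambda\mathsf N)$ has degree at most $n$ in $\lambda$.** The elements $e_a\wedge f_a$ have even degree and square $0$, so $\exp(\sum_ae_a\wedge f_a+\lambda\omega)=\prod_a(1+e_a\wedge f_a)\exp(\lambda\omega)$. In the top coefficient, choose $e_a\wedge f_a$ from the factors with $a\notin S$ and $1$ from the others:
$$\operatorname{Pf}(J+\lambda\mathsf N)=\sum_S\lambda^{|S|}\operatorname{Pf}(\mathsf N_S). \tag{10}$$

**Step 2: this Pfaffian is $\pi_n(H(D))$.** As $\det J=1$, $\operatorname{Pf}(J+\lambda\mathsf N)^2=\det(1+\lambda J^{-1}\mathsf N)$, and $J^{-1}\mathsf N=\left(\begin{smallmatrix}M^T&-Z\\Y&M\end{smallmatrix}\right)$. The blocks commute with each other, all being in $\rho(P)\otimes\Lambda$, so the determinant of $\left(\begin{smallmatrix}1+\lambda M^T&-\lambda Z\\\lambda Y&1+\lambda M\end{smallmatrix}\right)$ is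
$$\det\big((1+\lambda M^T)(1+\lambda M)+\lambda^2ZY\big)=\det\rho(D)=\pi_n(H(D))^2 .$$
Square roots with constant term $1$ are unique: if $a^2=b^2$, then $(a-b)(a+b)=0$, and $a+b=2+\cdots$ is invertible. Hence
$$\operatorname{Pf}(J+\lambda\mathsf N)=\pi_n(H(D)). \tag{11}$$
By (10) the left side has no terms of degree $m>n$, so
$$\pi_n\big([\lambda^m]H(D)\big)=0\qquad(m>n).\qquad\square \tag{12}$$

For example, let $n=3$, $Y=Z=0$, $M=X$. Then $D=1-\lambda^2X^2$ and $m=4$ gives $\pi_3(H_2(X^2))=0$. By hand: for the skew matrix $x$ of a vector in $k^3$ we have $\operatorname{tr}x^2=-2\,v\cdot v$ and $\operatorname{tr}x^4=2(v\cdot v)^2$, so $\frac12(h(X^2)^2-h(X^4))$ maps to $\frac12\big((v\cdot v)^2-(v\cdot v)^2\big)=0$.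

## 7. Orthogonal algebras for which forms of rank three suffice

**Proposition 7.1.** *Assume $d\le3$; or $n=2r+1$ and $r\le2$; or $n=2r$ and $r\le3$; or $n=2r$, $d=4$, $r\le6$. Then $c$ is an isomorphism for $\mathfrak{so}_n$.*

*Proof.* Let $K=\ker\pi_n$. The aim is to show $\mathcal H_j\subset K$ for all $j>r$; then (8) finishes the $O_n$-invariants.

**Step 1: show $H_{r+1}(a_1,\dots,a_{r+1})\in K$ for quadratic $a_i\in S^2V$.** Let $q=yz-b^2$ with $y,z,b\in V$. These are exactly the elements of $S^2V$ of rank $\le3$: $\ell_1^2+\ell_2^2+\ell_3^2=(\ell_1+\sqrt{-1}\ell_2)(\ell_1-\sqrt{-1}\ell_2)-(\sqrt{-1}\ell_3)^2$, and conversely $yz$ has rank $\le2$ and $b^2$ has rank $\le1$.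

If $n=2r+1$, take $Y=y$, $Z=z$, $M=b$ in (9). Then $D=1+\lambda^2q$, and (12) with $m=2r+2$ gives $H_{r+1}(q,\dots,q)\in K$.

If $n=2r$, take $Y=y$, $Z=z$, $M=b+\varepsilon a$ with $\varepsilon^2=0$, $a\in S^2V$. Then $M^\tau=-b+\varepsilon a$ and $D=1+2\varepsilon\lambda a+\lambda^2q$. The $\varepsilon$-term of $H_j(D-1)$ is $2j\lambda^{2j-1}H_j(a,q,\dots,q)$, so (12) with $m=2r+1$ gives $H_{r+1}(a,q,\dots,q)\in K$.

Suppose Step 1 fails. Then a nonzero linear functional on $S^{r+1}(S^2V)$ vanishes on all $s$ with $H_{r+1}(s)\in K$. Evaluating it on powers, we get a nonzero form $F$ of degree $r+1$ on $S^2V$ with the following property for all $q$ of rank $\le3$: $F(q)=0$ if $n$ is odd; $dF_q=0$, hence also $F(q)=0$, if $n$ is even. Every element of $S^2V$ is $\sum s_i\ell_i^2$ for some basis $(\ell_i)$ of $V$. Fix a basis and put $f(s_1,\dots,s_d)=F(\sum s_i\ell_i^2)$, homogeneous of degree $r+1$. In both cases $f$ vanishes when at most three $s_i$ are nonzero, so every monomial of $f$ involves at least $4$ variables. Hence $f=0$ if $d\le3$ or if $r+1\le3$.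

Let $n$ be even. Then every $\partial_jf$ also vanishes when at most three $s_i$ are nonzero, so its monomials involve at least $4$ variables. Suppose $f$ has a monomial involving exactly four variables, one of them, $s_j$, with exponent $1$. As $\partial_j$ is injective on monomials containing $s_j$, nothing cancels, and $\partial_jf$ has a monomial in exactly three variables, a contradiction. So a monomial of $f$ in exactly four variables has all exponents $\ge2$ and degree $\ge8$; all other monomials involve at least $5$ variables and have degree $\ge5$. Hence $f=0$ if $r+1\le4$, or if $d=4$ and $r+1\le7$. In all cases of the proposition $f=0$ for every basis, so $F=0$, a contradiction.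

**Step 2: pass from quadratic elements to all $p_i\in P_0^+$.** We use vector fields that move commuting tuples. Let $\delta=\sum f_i\partial_{X_i}$ with $f_i\in P_1$; it maps $P_0^+$ to itself. For $\varepsilon^2=0$ the matrices $x_i+\varepsilon\rho(f_i)$ are again commuting and skew, so there is a ring homomorphism $\mathcal A\to\mathcal A[\varepsilon]$, $x_i\mapsto x_i+\varepsilon\rho(f_i)$. It sends $\pi_n(h(p))$ to $\pi_n(h(p)+\varepsilon h(\delta p))$. So $K$ is stable under the derivation $\hat\delta$ of $\mathcal Q$ with $\hat\delta h(p)=h(\delta p)$. As $1+\varepsilon\delta$ is a ring homomorphism $P\to P[\varepsilon]$, $1+\varepsilon\hat\delta$ sends $H(1+\lambda p)$ to $H(1+\lambda(p+\varepsilon\delta p))$. So under (6) $\hat\delta$ acts on $S^j(P_0^+)$ as the derivation induced by $\delta$. Hence $K'=\{s\in S^{r+1}(P_0^+):H_{r+1}(s)\in K\}$ is stable under all such $\delta$, and it contains $S^{r+1}(S^2V)$ by Step 1.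

Let $q=\sum X_i^2$. We show by induction on $i\le r+1$ that $p_1\cdots p_iq^{r+1-i}\in K'$ for all $p_1,\dots,p_i\in P_0^+$ (product in $S^{r+1}(P_0^+)$). The case $i=0$ is Step 1. Let $i\le r$ and $p_{i+1}=\sum_lX_lg_l$ with $g_l\in P_1$. Put $\delta=\frac12\sum g_l\partial_{X_l}$, so $\delta q=p_{i+1}$ and
$$\delta(p_1\cdots p_iq^{r+1-i})=(r+1-i)\,p_1\cdots p_{i+1}q^{r-i}+\sum_lp_1\cdots(\delta p_l)\cdots p_iq^{r+1-i}.$$
The left side lies in $K'$ by stability, and the last sum by induction. As $r+1-i\ne0$, $p_1\cdots p_{i+1}q^{r-i}\in K'$. For $i=r+1$ we get $\mathcal H_{r+1}\subset K$.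

**Step 3: identify the $O_n$-invariants.** By (7), $(j+1)H_{j+1}(c,\dots,c)=h(c)H_j(c,\dots,c)-jH_j(c^2,c,\dots,c)$, so $\mathcal H_j\subset K$ implies $\mathcal H_{j+1}\subset K$. Hence $\mathcal H_j\subset K$ for all $j\ge r+1$, and by Lemma 5.2 $\bigoplus_{j\le r}\mathcal H_j\to\mathcal A^{O_n}$ is onto. By (8) its composite with restriction to $\mathfrak t^d$ is an isomorphism onto $\mathcal O[\mathfrak t^d]^{W_B}$. So $\mathcal A^{O_n}\to\mathcal O[\mathfrak t^d]^{W_B}$ is an isomorphism. For $n$ odd, $O_n=SO_n\times\{\pm1\}$, $-1$ acts trivially on $\mathcal A$, and $W=W_B$; we are done.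

**Step 4: for $n=2r$, treat the invariants of $SO_n$ that change sign.** Let $\mathcal A^\chi$ be the part of $\mathcal A$ on which $O_n$ acts by $\chi=\det$. Then $\mathcal A^{SO_n}=\mathcal A^{O_n}\oplus\mathcal A^\chi$. Correspondingly, $W\subset W_B$ is the subgroup with an even number of sign changes, and $\mathcal O[\mathfrak t^d]^W=\mathcal O[\mathfrak t^d]^{W_B}\oplus(P_1^{\otimes r})^{S_r}$; the second summand consists of the functions that are invariant under $W$ and change sign under each single sign change. Restriction respects these decompositions. We must show that $\mathcal A^\chi\to(P_1^{\otimes r})^{S_r}$ is an isomorphism.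

By the FFT for $SO_n$, the multilinear functions of vectors in $k^n$ that transform by $\chi$ are spanned by products of one determinant of $n$ of the vectors and scalar products of the others. Apply this with the $2m$ indices of $m$ matrices as the vectors. The scalar products and the matrices form cycles, which give elements of $\mathcal A^{O_n}$, and $r$ paths ending at the $n=2r$ places of the determinant. So, by polarization and reductivity, $\mathcal A^\chi$ is spanned over $\mathcal A^{O_n}$ by contractions of the $\varepsilon$-tensor with $r$ matrices $\pm\rho(m_i)$, with $m_i$ monomials. If some $m_i$ is even, $\rho(m_i)$ is symmetric and the contraction is $0$. Otherwise it is a multiple of the polarized Pfaffian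
$$\mathsf P(m_1,\dots,m_r)=\frac1{2^rr!}\sum\varepsilon_{a_1b_1\cdots a_rb_r}\prod_i\rho(m_i)_{a_ib_i},\qquad\mathsf P(y,\dots,y)=\operatorname{Pf}\rho(y).$$
Next we absorb the coefficients from $\mathcal A^{O_n}$. For $p\in P_0^+$ and $y\in P_1\otimes\Lambda$ let $R=\rho(1+\lambda p)^{1/2}$, a power series; it is symmetric and commutes with $\rho(y)$. Then
$$\operatorname{Pf}\rho((1+\lambda p)y)=\operatorname{Pf}(R\rho(y)R^T)=\det R\,\operatorname{Pf}\rho(y)=\pi_n(H(1+\lambda p))\operatorname{Pf}\rho(y).$$
So every product of some $\pi_n(H_j(p,\dots,p))$ with a value of $\mathsf P$ is a combination of values of $\mathsf P$. As the $\pi_n(H_j(p,\dots,p))$ span $\mathcal A^{O_n}$, the map $\mathsf P:S^r(P_1)\to\mathcal A^\chi$ is onto. On $\mathfrak t^d$ we have $\operatorname{Pf}\rho(y)=(\sqrt{-1})^{-r}\prod_ay(\tau_a)$, so the composite $S^r(P_1)\to\mathcal A^\chi\to(P_1^{\otimes r})^{S_r}$ is an isomorphism. Its first map is onto, so both maps are isomorphisms. $\square$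

For $n=3$ this agrees with the computation by hand in Section 1.

## 8. Every relation comes from the Pfaffian

Where does the last proof stop? Let $n=7$, $r=3$, $d=4$. Step 1 wants $H_4(q)\in K$ for all $q\in S^2V$, and (12) with linear $Y,Z,M$ yields it only for forms $q=yz-b^2$ of rank $\le3$. The quartic form $F=\det$ on $S^2V$ vanishes on all of these but not at $q_0=\sum_{i\le4}X_i^2$. So $H_4(q_0)$ is a candidate for a nilpotent invariant. It could still vanish because of some other relation. We show that there are no others.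

**Proposition 8.1.** *$\ker\pi_n$ is contained in the ideal $\mathcal I_n\subset\mathcal Q$ generated by all $\Lambda$-coefficients of all $[\lambda^{n+1}]H(D)$, where $D=(1+\lambda M)(1+\lambda M^\tau)+\lambda^2YZ$ with $M\in P^+\otimes\Lambda$, $Y,Z\in P_1\otimes\Lambda$, $\Lambda$ a polynomial ring over $k$.*

*Proof.* **Step 1: reduce to multilinear elements.** $\ker\pi_n$ is multigraded. Let $E\in\ker\pi_n$ have multidegree $(m_1,\dots,m_d)$. Substitute $X_i\to\sum_{j\le m_i}X_{ij}$. This maps $\ker\pi_n$ into the kernel for the new variables, because sums of commuting skew matrices commute and are skew. Take the multilinear part, which again lies in the kernel. The substitution $X_{ij}\to X_i$ sends it to $\prod m_i!\cdot E$: replacing $X_i$ by $(\sum_jt_{ij})X_i$ multiplies $E$ by $\prod_i(\sum_jt_{ij})^{m_i}$, and we look at the coefficient of $\prod t_{ij}$. This substitution preserves parity and the absence of constant terms and commutes with $\tau$, so it maps the ideal $\mathcal I_n$ for the $X_{ij}$ into that for the $X_i$. So we may assume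 that $d=m$ and $E\in\ker\pi_n$ is multilinear in $X_1,\dots,X_m$.

**Step 2: lift $E$ to matchings, so that it vanishes as a function on all skew tuples.** Let $\mathcal M$ be the vector space with basis the perfect matchings of $B$, and extend $\theta$, $\mu\mapsto f_\mu$, $\mu\mapsto\varphi_\mu$ linearly. A multilinear element of $\mathcal Q$ is a combination of products of elements $h(\text{monomial})$ in which each letter occurs once, and each such product is a multiple of some $\theta(\mu)$. So $E=\theta(e)$ with $e\in\mathcal M$. The class of $f_e$ in $\mathcal A_n$ is $\pi_n(E)=0$, so $f_e$ lies in the commutator ideal. Taking multilinear parts,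
$$f_e=\sum_{i<j}G_{ij}([x_i,x_j],\text{the other variables})$$
with $G_{ij}$ multilinear on $\mathfrak{so}_n^{m-1}$. As $f_e$ is invariant and $O_n$ is reductive, we may take the $G_{ij}$ to be $O_n$-invariant, hence combinations of functions $f_\nu$, $\nu$ a matching for $m-1$ variables (Lemma 5.2). Now $f_\nu([x_i,x_j],\dots)=f_{\nu'}-f_{\nu''}$. Here $\nu'$ arises by inserting the product $x_ix_j$ for the first variable $w$: replace $w^+$ by $i^+$ and $w^-$ by $j^-$, and add the edge $\{i^-,j^+\}$; $\nu''$ arises likewise from $x_jx_i$. A traversal of $w$ from $w^+$ to $w^-$ becomes in $\nu'$ the traversal $i^+i^-j^+j^-$, and the opposite one becomes $j^-j^+i^-i^+$. So in $\nu'$, and equally in $\nu''$, both $i$ and $j$ are traversed in the same direction as $w$. The monomials agree because $P$ is commutative; so $\theta(\nu')=\theta(\nu'')$. Hence there is $e'\in\mathcal M$ with $\theta(e')=0$ and $f_{e'}=f_e$. Put $e''=e-e'$: then $\theta(e'')=E$, and $f_{e''}=0$ on $\mathfrak{so}_n^m$.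

**Step 3: antisymmetrize, and apply the second fundamental theorem.** Let $\mathrm{flip}_i$ interchange $i^+$ and $i^-$, and let $\mathbf a=2^{-m}\prod_i(1-\mathrm{flip}_i)$ act on $\mathcal M$ and on $(k^n)^{\otimes B}$. On the latter it is the projection onto $\mathfrak{so}_n^{\otimes m}$. A flip reverses the direction in which one letter is traversed, so it changes the sign of $\theta$; hence $\theta(\mathbf ae'')=E$. Also $\varphi_{\mathbf ae''}=\varphi_{e''}\circ\mathbf a=0$ on $(k^n)^{\otimes B}$, as $\varphi_{e''}$ restricted to $\mathfrak{so}_n^{\otimes m}$ is $f_{e''}=0$.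

The functional $\varphi_\mu$ is the multilinear function $\prod_{\{p,q\}\in\mu}(v_p,v_q)$ of vectors $v_p\in k^n$, $p\in B$. By the second fundamental theorem for $O_n$ (Weyl), the kernel of $k[z_{pq}=z_{qp}]\to\mathcal O[(k^n)^B]$, $z_{pq}\mapsto(v_p,v_q)$, is generated by the $(n+1)$-minors of $(z_{pq})$. A minor with rows $I$ and columns $J$ has degree $1$ in each element of $I$ and in each element of $J$; so only $I\cap J=\varnothing$ contributes to the part multilinear in $B$. Hence $\mathbf ae''$ is a combination of elements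
$$R=\sum_{\sigma:I\to J}\operatorname{sgn}(\sigma)\big(\nu_0\cup\{\{i,\sigma(i)\}\}_{i\in I}\big),$$
where $I,J\subset B$ are disjoint of size $n+1$, $\sigma$ runs over bijections ($\operatorname{sgn}$ with respect to fixed orderings), and $\nu_0$ is a perfect matching of $B\setminus(I\cup J)$. It suffices to show $\theta(R)\in\mathcal I_n$.

**Step 4: read $R$ as a system of paths.** In the graph with the edges of $\nu_0$ and all $\{i^+,i^-\}$, the vertices in $I\sqcup J$ have degree $1$ and all others have degree $2$. So it consists of cycles, which contribute a common factor to $\theta(R)$, and $n+1$ paths, each with at least one letter, whose end points are the elements of $I\sqcup J$.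

Suppose a path has both ends in $I$ and an even number $l$ of letters. Compose $\sigma$ with the interchange of these two ends. This changes $\operatorname{sgn}\sigma$, and the cycle through the path now runs through it in the opposite direction, which multiplies $\theta$ of the term by $(-1)^l=1$. So the terms cancel in pairs and $\theta(R)=0$. The same holds for $J$.

Otherwise choose a direction for each path, from $I$ to $J$ if its ends lie in different sets. To a path traversing $i_1,\dots,i_l$ associate $\epsilon X_{i_1}\cdots X_{i_l}\in P^+$, with $\epsilon=(-1)^{\#\{i\text{ traversed from }i^-\text{ to }i^+\}}$. On skew matrices, contraction along the path gives the matrix $\epsilon x_{i_1}\cdots x_{i_l}$, with row index at the start and column index at the end. We obtain: paths from $I$ to $I$ with elements $y_1,\dots,y_p\in P_1$ and ends $(\alpha_i,\alpha_i')$; equally many paths from $J$ to $J$, because $|I|=|J|$, with $z_1,\dots,z_p\in P_1$ and ends $(\gamma_i,\gamma_i')$; and paths from $I$ to $J$ with $u_1,\dots,u_q\in P^+$ and ends $(\beta_l,\delta_l)$;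 $2p+q=n+1$. Let $\theta(R')=\sum_\sigma\operatorname{sgn}(\sigma)\prod_C\epsilon_C\,2h(\cdot)$, the product over the cycles formed by these paths and $\sigma$, a term with an odd cycle being $0$. Then $\theta(R)$ is a multiple of $\theta(R')$. Set $Y=\sum s_iy_i$, $Z=\sum t_iz_i$, $M=\sum r_lu_l$, $\Lambda=k[s,t,r]$. The proposition follows from the claim
$$\theta(R')=\pm2^{2p}\cdot\text{coefficient of }\textstyle\prod s_i\prod t_i\prod r_l\text{ in }[\lambda^{n+1}]H(D). \tag{13}$$

**Step 5: prove (13) in all sizes $N$ at once.** Since $\bigcap_N\ker\pi_N=0$, it is enough to prove (13) after applying $\pi_N$ for every $N$, with a sign independent of $N$. Write $y_i,z_i,u_l$ also for the $N\times N$ matrices over $\mathcal A_N$, and $m=n+1$ from now on. Order $I$ as $(\alpha_1,\alpha_1',\dots,\alpha_p,\alpha_p',\beta_1,\dots,\beta_q)$ and $J$ as $(\gamma_1,\gamma_1',\dots,\gamma_p,\gamma_p',\delta_1,\dots,\delta_q)$; this changes $\operatorname{sgn}$ by at most a global sign. As $\pi_N\theta$ of a matching is the class of the corresponding contraction (for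 an odd cycle both are $0$),
$$\pi_N(\theta(R'))=\pm\sum_{a:I\to[N],\,b:J\to[N]}\ \prod_i(y_i)_{a(\alpha_i)a(\alpha_i')}\prod_i(z_i)_{b(\gamma_i)b(\gamma_i')}\prod_l(u_l)_{a(\beta_l)b(\delta_l)}\cdot\det\big(\delta_{a(i),b(j)}\big)_{i\in I,j\in J}.$$

In the exterior algebra over $\mathcal A_N$ on $e_1,\dots,e_N,f_1,\dots,f_N$ put $\hat y=\sum y_{ab}e_ae_b$, $\hat z=\sum z_{ab}f_af_b$, $\hat u=\sum u_{ab}e_af_b$. Let $\psi$ be the linear functional with $\psi(e_{a_1}\cdots e_{a_m}f_{b_1}\cdots f_{b_m})=\det(\delta_{a_ib_j})$ and $\psi=0$ on all bidegrees other than $(m,m)$. It is well defined, since the determinant is alternating in the $a$'s and in the $b$'s. In the product $\prod\hat y_i\prod\hat z_i\prod\hat u_l$ move all $e$'s in front of all $f$'s, keeping their orders; this costs a sign that depends only on $p$ and $q$. So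
$$\pi_N(\theta(R'))=\pm\psi\big(\textstyle\prod\hat y_i\prod\hat z_i\prod\hat u_l\big).$$

Let $\omega=\frac12\hat Y+\frac12\hat Z+\hat M$. With $\mathsf N$ as in Section 6 (for $N$ in place of $n$), $\omega=\sum_{x<y}\mathsf N_{xy}\,x\wedge y$ in the order $e_1,f_1,e_2,f_2,\dots$; for $b<a$ note that $\mathsf N_{f_be_a}f_b\wedge e_a=(-M_{ab})f_b\wedge e_a=M_{ab}\,e_a\wedge f_b$. The elements $\hat y_i,\hat z_i,\hat u_l$ commute, so the coefficient of $\prod s_i\prod t_i\prod r_l$ in $\omega^m/m!$ is $2^{-2p}\prod\hat y_i\prod\hat z_i\prod\hat u_l$.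

Finally compute $\psi(\omega^m/m!)$. For $a_1<\dots<a_m$ and $b_1<\dots<b_m$, $\psi(e_{a_1}\cdots e_{a_m}f_{b_1}\cdots f_{b_m})$ is $1$ if $a=b$ and $0$ otherwise. For $S=\{a_1<\dots<a_m\}$,
$$e_{a_1}f_{a_1}\cdots e_{a_m}f_{a_m}=(-1)^{m(m-1)/2}e_{a_1}\cdots e_{a_m}f_{a_1}\cdots f_{a_m},$$
and the coefficient of the left side in $\omega^m/m!$ is $\operatorname{Pf}(\mathsf N_S)$. By (10) and (11) for $N$,
$$\psi(\omega^m/m!)=(-1)^{m(m-1)/2}\sum_{|S|=m}\operatorname{Pf}(\mathsf N_S)=(-1)^{m(m-1)/2}[\lambda^m]\pi_N(H(D)).$$
Taking the coefficient of $\prod s_i\prod t_i\prod r_l$ gives $\pi_N$ of (13), and all signs are independent of $N$. $\square$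

## 9. A determinant that the relations do not see

**Proposition 9.1.** *$c^*$ is not injective for $\mathfrak{so}_n$ if (i) $n=2r+1$, $r\ge3$, $d\ge4$; (ii) $n=2r$, $r\ge4$, $d\ge5$; (iii) $n=2r$, $r\ge7$, $d\ge4$.*

*Proof.* By Lemmas 2.1 and 2.3 we may assume $d=4,5,4$ respectively.

**Step 1: define a functional on $\mathcal Q$ from a form that resists Section 7.** View elements of $S^2V$ as symmetric $d\times d$ matrices. Let $g$ be a linear form on $S^2V$ with $g(\sum X_i^2)\ne0$, and put
$$\text{(i) }F=\det\cdot g^{r-3},\qquad\text{(ii) }F=\det\cdot g^{r-4},\qquad\text{(iii) }F={\det}^2\cdot g^{r-7}.$$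
In each case $F$ is a form of degree $r+1$. Let the subscript $(j)$ denote the component of degree $j$ in the $X_i$. By (6) there is a linear functional $\ell:\mathcal Q\to k$ with $\ell(H_{r+1}(p,\dots,p))=F(p_{(2)})$ and $\ell(\mathcal H_j)=0$ for $j\ne r+1$. Since $H(1+c)=\sum_jH_j(c,\dots,c)$, we have, coefficientwise, $\ell(H(1+c))=F(c_{(2)})$.

**Step 2: $\ell$ kills $\mathcal I_n$.** The coefficients of the $H(1+\mu c)$, $c\in P_0^+\otimes\Lambda$, span $\mathcal Q$. So $\mathcal I_n$ is spanned by coefficients of
$$H(1+\mu c)\,[\lambda^{n+1}]H(D)=[\lambda^{n+1}]H((1+\mu c)D).$$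
Apply $\ell$. All terms of $c(D-1)$ have degree at least $4$ in the $X_i$, and $D-1=\lambda(M+M^\tau)+\lambda^2(MM^\tau+YZ)$. So the $S^2V$-component of $(1+\mu c)D-1$ is
$$\mathsf Q=\mu c_{(2)}+2\lambda M_{(2)}+\lambda^2q,\qquad q=Y_{(1)}Z_{(1)}-M_{(1)}^2 .$$
If $\mathbf y,\mathbf z,\mathbf b$ are the coefficient columns of $Y_{(1)},Z_{(1)},M_{(1)}$, the matrix of $q$ is $\frac12(\mathbf y\mathbf z^T+\mathbf z\mathbf y^T)-\mathbf b\mathbf b^T$, a product of a $d\times3$ and a $3\times d$ matrix. By Cauchy–Binet all its $4\times4$ minors vanish. Expand $\det\mathsf Q$ by minors of $\lambda^2q$, of size $j\le3$, and complementary minors of the remaining part, whose entries have $\lambda$-degree $\le1$. So $\det\mathsf Q$ has $\lambda$-degree at most $\max_{j\le3}(2j+d-j)=d+3$, while $g(\mathsf Q)$ has $\lambda$-degree at most $2$. Hence $F(\mathsf Q)$ has $\lambda$-degree at most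

- (i) $7+2(r-3)=2r+1=n$;
- (ii) $8+2(r-4)=2r=n$;
- (iii) $14+2(r-7)=2r=n$.

So $[\lambda^{n+1}]F(\mathsf Q)=0$, and $\ell(\mathcal I_n)=0$.

**Step 3: exhibit the nilpotent invariant.** By Proposition 8.1, $\ell$ kills $\ker\pi_n$. For $q_0=\sum_{i\le d}X_i^2$ we have $\ell(H_{r+1}(q_0,\dots,q_0))=F(q_0)\ne0$. Therefore
$$\pi_n(H_{r+1}(q_0,\dots,q_0))=[\lambda^{r+1}]\det\big(1+\lambda\textstyle\sum_{i\le d}x_i^2\big)^{1/2}$$
is a nonzero element of $\mathcal A_n^{O_n}\subset\mathcal A_n^{SO_n}$. It vanishes on $\mathfrak t^d$ by (8). $\square$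

For $n=7$, $d=4$ this is the explicit failure (b) of Theorem A.

*Proof of Theorem B.* For $n=2r+1$, Proposition 7.1 covers $d\le3$ or $r\le2$, and Proposition 9.1(i) the remaining cases $d\ge4$, $r\ge3$. For $n=2r$, Proposition 7.1 covers $d\le3$, or $r\le3$, or ($d=4$ and $r\le6$). In the remaining cases $d\ge4$, $r\ge4$, and either $d\ge5$ or $r\ge7$, so Proposition 9.1(ii) or (iii) applies. $\square$

## 10. Exceptional types through their Levi subalgebras, and the end of the proof of Theorem A

The first statement of Theorem A is Lemma 2.2. Part 1 is quoted, with Lemma 2.2 for the passage from $\mathfrak{gl}_n$ to $\mathfrak{sl}_n$. Parts 2 and 3 are Theorem B.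

For part 4, the case of $G_2$ is Proposition 4.1. For the others we use Levi subalgebras, i.e. Lie algebras of groups $Z_G(s)$; removing a set of nodes from the Dynkin diagram gives one, with $s\in\mathfrak t$ on which exactly the remaining simple roots vanish, chosen generically.

- $F_4$: removing the end node on the short side leaves $B_3$. By Proposition 9.1(i), $A_{\mathfrak{so}_7,d}$ is not reduced for $d\ge4$.
- $E_8$: it has a Levi subalgebra of type $D_7$. By Proposition 9.1(iii), $A_{\mathfrak{so}_{14},d}$ is not reduced for $d\ge4$.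
- $E_6,E_7$: they have Levi subalgebras of type $D_4$. By Proposition 9.1(ii), $A_{\mathfrak{so}_8,d}$ is not reduced for $d\ge5$.

Here $c^*$ not injective means that the ring is not reduced, by Lemma 2.1. Proposition 3.1 carries this over to the exceptional algebra, where $c^*$ is again not injective by Lemma 2.1. This proves part 4.

If all simple factors of $\mathfrak g$ have type $A$ or $C$ (recall $B_1=A_1$, $B_2=C_2$, $D_2=A_1\times A_1$, $D_3=A_3$), the conjecture holds for all $d$ by part 1 and Lemma 2.2. Any other simple factor has type $B_r$ $(r\ge3)$, $D_r$ $(r\ge4)$, $G_2$, $F_4$, $E_6$, $E_7$ or $E_8$, and fails for every $d\ge5$ by parts 2–4. In each of these failing cases the ring $A_{\mathfrak g_i,d}$ of the factor has a nonzero nilpotent element, by Proposition 4.1, Proposition 9.1 or Proposition 3.1. By Lemma 2.2 it is a nonzero nilpotent element of $A_{G,d}$, so $c^*$ is not injective and $\mathfrak C^d_{\mathfrak g}/\!/G$ is not reduced. $\blacksquare$
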